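\title{Invariant subvarieties of generic homogeneous Hamiltonian vector fields}

\begin{abstract}
Let $P$ be a homogeneous polynomial of degree $k$ on the symplectic space $\mathbb{C}^{2n}$. Its Hamiltonian vector field induces a direction field on the projective hypersurface $\bar Y=\{P=0\}\subset\mathbf{P}^{2n-1}$. We prove that for $n\ge 2$, $k\ge 3$ and generic $P$ no proper algebraic subvariety of $\bar Y$ of positive dimension is tangent to this direction field. A tangent subvariety must pass through a singular point of the field and contain a separatrix there, and the separatrices of a generic $P$ are Zariski dense in $\bar Y$; the density is reduced to one explicit example, where it follows from a monodromy computation. We also list all invariant subvarieties of the Hamiltonian field in $\mathbb{C}^{2n}$.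
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem and the results}

Let $n\ge2$, and let $X=T^*\mathbb{C}^n\cong\mathbb{C}^{2n}$ have coordinates $(u_1,\dots,u_n,p_1,\dots,p_n)$ and symplectic form $\omega=\sum_i du_i\wedge dp_i$. Let $\Sigma$ be the algebra of polynomial functions on $X$ and $\Sigma^k\subset\Sigma$ the space of homogeneous polynomials of degree $k$. The Hamiltonian vector field of $f\in\Sigma$ is
\[
\xi_f=\sum_i\Big(\frac{\partial f}{\partial p_i}\frac{\partial}{\partial u_i}-\frac{\partial f}{\partial u_i}\frac{\partial}{\partial p_i}\Big),\qquad\text{so that}\qquad \omega(\xi_f,\cdot)=df,\quad \xi_ff=0 .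
\]
Fix $P\in\Sigma^k$. Let $Y=V(P)$ be its zero set, $\pi\colon X\setminus0\to\bar X\cong\mathbf{P}^{2n-1}$ the projectivization, and $\bar Y\subset\bar X$ the image of $Y$. Since $\xi_P(tx)=t^{k-1}\xi_P(x)$, the line spanned by $d\pi(\xi_P(x))$ in $T_{[x]}\bar X$ depends only on $[x]$, provided that $\xi_P(x)\notin\mathbb{C}x$. This defines a direction field $\rho_P$ on $\bar X$ outside the set
\[
\operatorname{Sing}(P)=\{[x]\in\bar X:\ \xi_P(x)\in\mathbb{C}x\}
\]
of \emph{singular points}. Because $\xi_PP=0$, the field $\rho_P$ restricts to $\bar Y$.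

Varieties are complex and reduced, subvarieties are closed, and neither is assumed irreducible. A subvariety $\bar Z\subset\bar X$ is \emph{tangent to $\rho_P$} if $\rho_P(z)\subset T_z\bar Z$ at every point $z\in\bar Z$ where $\rho_P$ is defined. A property holds for \emph{generic} $P\in\Sigma^k$ if it holds outside a countable union of proper Zariski-closed subsets of $\Sigma^k$. The question is whether a generic $P$ has tangent subvarieties inside $\bar Y$ other than points and $\bar Y$ itself. Conjecture~A$''$ of \cite{conjecture} asserts that for $k\ge3$ it has none, and this is what we prove.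

\begin{theorem}\label{thm:main}
Let $n\ge2$ and $k\ge3$. For generic $P\in\Sigma^k$ there is no subvariety $\bar Z\subsetneq\bar Y$ with $\dim\bar Z>0$ tangent to $\rho_P$.
\end{theorem}

A subvariety $W\subset X$ is \emph{invariant} under $\xi_P$ if the derivation $\xi_P$ maps the ideal of $W$ into itself. A \emph{trajectory} of $\xi_P$ is the image of a holomorphic solution of $dx/dt=\xi_P(x)$ defined on a connected domain. The next theorem is a supplement to Theorem~\ref{thm:main} and is not needed for its proof.

\begin{theorem}\label{thm:supp}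
Let $n\ge2$, $k\ge3$, and let $P\in\Sigma^k$ be generic.
\begin{enumerate}
\item The irreducible subvarieties of $\bar X$ of positive dimension tangent to $\rho_P$ are exactly $\bar Y$ and $\bar X$.
\item The irreducible subvarieties of $X$ invariant under $\xi_P$ are exactly $\{0\}$, the lines $\mathbb{C}x$ with $[x]\in\operatorname{Sing}(P)$, the hypersurfaces $\{P=c\}$ $(c\in\mathbb{C})$, and $X$.
\item Every trajectory of $\xi_P$ not contained in one of the lines $\mathbb{C}x$, $[x]\in\operatorname{Sing}(P)$, is Zariski dense in its energy level $\{P=c\}$.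
\end{enumerate}
\end{theorem}

\subsection{Why the question is natural}

The algebra $\Sigma$ is the associated graded algebra of the Weyl algebra $D(\mathbb{C}^n)$ for the filtration in which every $u_i$ and every $\partial_i=\partial/\partial u_i$ has degree $1$; the symbol of $\partial_i$ is $p_i$. If $a,b\in D(\mathbb{C}^n)$ have degrees $k,l$ and symbols $P,f$, then $ab-ba$ has degree at most $k+l-2$, and its class in $\Sigma^{k+l-2}$ is $\xi_Pf$: both expressions obey the Leibniz rule in each argument and agree on generators. If a left ideal $J$ contains $a$, then $ab-ba\in J$ for all $b\in J$. So $\operatorname{gr}J$ is a homogeneous ideal that contains $P$ and is stable under $\xi_P$, and the components of $V(\operatorname{gr}J)$ are invariant cones in $Y$ (Lemma~\ref{lem:seidenberg}). Theorem~\ref{thm:main} says that for generic $P$ each of them is $Y$, a line, or the origin.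

The degree matters, and the quadratic case shows what has to be excluded.

\begin{example}[$k=2$]\label{ex:quadratic}
For $k=2$ the statement of Theorem~\ref{thm:main} fails for generic $P$, for every $n\ge2$. Here $\xi_P(x)=Ax$ with $A\in\mathfrak{sp}(X)$, and the eigenvalues of $A$ come in pairs $\pm\mu_1,\dots,\pm\mu_n$. They are distinct for $P$ in a nonempty Zariski-open set, which contains $\sum_j j\,u_jp_j$. Let $Aa_i=\mu_ia_i$, $a_i\neq0$. Then $(\mu_i+\mu_j)\,\omega(a_i,a_j)=\omega(Aa_i,a_j)+\omega(a_i,Aa_j)=0$ and $\mu_i+\mu_j\ne0$, so $\Lambda=\langle a_1,\dots,a_n\rangle$ is a Lagrangian subspace with $A\Lambda\subset\Lambda$. On $\Lambda$ we have $2P(x)=dP(x)x=\omega(Ax,x)=0$. Thus $\mathbf{P}(\Lambda)\subset\bar Y$ is tangent to $\rho_P$, and $0<n-1<2n-2=\dim\bar Y$.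
\end{example}

A count of parameters for lines suggests that $k=2$ is the exception. Let $\Pi\subset X$ be an isotropic plane, say $\Pi=\langle\partial_{u_1},\partial_{u_2}\rangle$, and write $\perp$ for the $\omega$-orthogonal. The line $\mathbf{P}(\Pi)$ is tangent to $\rho_P$ when $\xi_P(\Pi)\subset\Pi$, that is, when $dP$ kills $\Pi^\perp=\{p_1=p_2=0\}$ along $\Pi$. This excludes from $P$ the $k+1$ monomials of degree $k$ in $u_1,u_2$ and the $k(2n-4)$ monomials $u_1^au_2^bu_i$, $u_1^au_2^bp_i$ with $i\ge3$. Isotropic planes form a hypersurface in $\operatorname{Gr}(2,2n)$, of dimension $4n-5$. The number of conditions exceeds the number of parameters by $(k-2)(2n-3)$, which is zero for $k=2$ and positive for $k\ge3$. For subvarieties of arbitrary dimension and degree the conditions are no longer explicit, and we replace the count by a local argument.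

\subsection{The method}

Let $\bar Z\subset\bar Y$ be irreducible, tangent to $\rho_P$, and of positive dimension. First, $\bar Z$ contains a singular point $z$ of $\rho_P$ (Section~\ref{sec:sing}; this holds for every $P$). Second, if the eigenvalues of the field at $z$ satisfy no more rational relations than the symplectic structure imposes, then $\bar Z$ contains a \emph{separatrix}, a smooth formal invariant curve through $z$ tangent to an eigenline (Section~\ref{sec:local}). Third, for generic $P$ every separatrix is Zariski dense in $\bar Y$, so $\bar Z=\bar Y$. For the third step we move the pair (singular point, eigenline) to a standard position by a symplectic linear map. The polynomials in standard position form a linear space $V_0$ whose codimension equals the dimension of the variety of pairs, so a proper closed subset of $V_0$ sweeps out only a proper closed subset of $\Sigma^k$ (Section~\ref{sec:normal}). It then suffices to find one polynomial in $V_0$ whose one distinguished separatrix is dense (Section~\ref{sec:example}). Section~\ref{sec:model} works out this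 example for a cubic surface.

\section{Invariant varieties, local fields, and singular points}\label{sec:prelim}

Throughout, $E$ is the Euler vector field on $X$ and $G=Sp(X,\omega)$. In this section $P\in\Sigma^k$ is arbitrary.

\subsection{Tangency as a property of ideals}

\begin{lemma}[Seidenberg]\label{lem:seidenberg}
Let $\delta$ be a derivation of a Noetherian $\mathbb{Q}$-algebra $R$ and $I$ an ideal with $\delta I\subset I$. Then the minimal primes of $I$ and the radical of $I$ are stable under $\delta$.
\end{lemma}

\begin{proof}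
Let $\mathfrak p$ be minimal over $I$ and $a\in\mathfrak p$. Extend $\delta$ to $R_{\mathfrak p}$. The ideal $IR_{\mathfrak p}$ is stable and has radical $\mathfrak pR_{\mathfrak p}$, so $a^N\in IR_{\mathfrak p}$ for some $N$, and $\delta^N(a^N)\in IR_{\mathfrak p}$. By the Leibniz rule $\delta^N(a^N)=N!\,(\delta a)^N+(\text{a multiple of }a)$. Hence $\delta a\in\mathfrak p$. The radical is the intersection of the minimal primes.
\end{proof}

Call $\bar Z\subset\bar X$ \emph{invariant} if its cone $Z\subset X$ is invariant under $\xi_P$.

\begin{lemma}\label{lem:tangent}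
An invariant subvariety of $\bar X$ is tangent to $\rho_P$. Conversely, if $\bar Z$ is tangent to $\rho_P$, then every irreducible component of $\bar Z$ is invariant.
\end{lemma}

\begin{proof}
For $x\in Z\setminus0$ the Zariski tangent space $T_xZ$ is the preimage of $T_{[x]}\bar Z$ under $d\pi$. If $Z$ is invariant and $f$ vanishes on $Z$, then $df(x)\,\xi_P(x)=(\xi_Pf)(x)=0$, so $\xi_P(x)\in T_xZ$. Conversely, let $\bar Z$ be tangent, let $\bar Z_1$ be a component with cone $Z_1$, and let $x\in Z_1\setminus0$ lie over a smooth point of $\bar Z$. Then $T_xZ=T_xZ_1$, and $\xi_P(x)$ lies in this space: if $\rho_P$ is defined at $[x]$ this is tangency, and otherwise $\xi_P(x)\in\mathbb{C}x\subset T_xZ_1$. Such $x$ are dense in $Z_1$. So if $f$ vanishes on $Z_1$, then $\xi_Pf$ vanishes on a dense subset of $Z_1$, hence on $Z_1$.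
\end{proof}

\subsection{Local vector fields}

The direction field has no global generator, but it has one in each affine chart. For a linear form $L\neq0$ identify $\{L\ne0\}\subset\bar X$ with the affine hyperplane $S_L=\{L=1\}\subset X$, and put
\[
v_L=\xi_P-(\xi_PL)E\quad\text{on }S_L .
\]
Since $v_LL=\xi_PL-(\xi_PL)L=0$ on $S_L$, this is a polynomial vector field on $S_L$. It spans $\rho_P$ where it is nonzero, and its zeros are the singular points in the chart. For $f$ homogeneous of degree $D$,
\begin{equation}\label{eq:vLf}
v_L(f|_{S_L})=\big(\xi_Pf-D(\xi_PL)f\big)\big|_{S_L}.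
\end{equation}
The ideal of $\bar Z\cap S_L$ is spanned by restrictions of homogeneous elements of the ideal of $Z$, so $v_L$ preserves it when $\bar Z$ is invariant. For a function $f$ homogeneous of degree $0$, formula \eqref{eq:vLf} reads $v_Lf=L^{2-k}\xi_Pf$, both sides being functions on the chart. Therefore, on overlaps,
\begin{equation}\label{eq:overlap}
v_{L'}=(L/L')^{k-2}\,v_L .
\end{equation}
An integral curve $t\mapsto z(t)$ of $v_L$ that starts on an invariant variety $\bar Z$ stays on it: for $f$ in the ideal of $\bar Z\cap S_L$, all derivatives $(v_L^jf)(z(0))$ of $f(z(t))$ at $t=0$ vanish.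

\subsection{The linear part at a singular point}

Let $x\ne0$ and $\xi_P(x)=\lambda x$. Then $dP(x)=\lambda\,\omega(x,\cdot)$, and $kP(x)=dP(x)x=0$ by Euler's identity. Hence
\begin{equation}\label{eq:singY}
\operatorname{Sing}(P)\subset\bar Y .
\end{equation}
Let $A$ be the derivative of the map $\xi_P\colon X\to X$ at $x$. It lies in $\mathfrak{sp}(X)$, because $\omega(Ay,y')$ is the Hessian of $P$ at $x$, which is symmetric in $y,y'$. Euler's identity gives $Ax=(k-1)\lambda x$, so $\omega(Ay,x)=-\omega(y,Ax)=-(k-1)\lambda\,\omega(y,x)$. Thus $A$ preserves the flag $\mathbb{C}x\subset x^\perp\subset X$ and acts on $X/x^\perp$ by $-(k-1)\lambda$. It induces $\tilde A\in\mathfrak{sp}(x^\perp/x)$. The characteristic polynomial of an element of a symplectic Lie algebra is even, so the eigenvalues of $\tilde A$ are $\pm\mu_2,\dots,\pm\mu_n$. Replacing $x$ by $tx$ multiplies $\lambda$, $A$ and the $\mu_i$ by $t^{k-2}$.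

Let $L(x)=1$, and let $B$ be the linear part of $v_L$ at its zero $x$, acting on $T_xS_L=\ker L\cong X/x$. Differentiating $v_L$ gives $By=Ay-\lambda y-L(Ay)x$, so $B=A-\lambda$ on $X/x$. It preserves $x^\perp/x$, where it equals $\tilde A-\lambda$, and
\begin{equation}\label{eq:spec}
\operatorname{spec}B=\{-k\lambda\}\cup\{-\lambda\pm\mu_i\}_{i=2}^n .
\end{equation}
If $\lambda\ne0$, then $dP(x)\ne0$, so $\bar Y$ is smooth at $z=[x]$ with $T_z\bar Y=x^\perp/x$.

\begin{definition}
The singular point $[x]$ is \emph{strongly nonresonant} if $\lambda,\mu_2,\dots,\mu_n$ are linearly independent over $\mathbb{Q}$.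
\end{definition}

The condition does not depend on the choice of $x$, nor on the order and signs of the $\mu_i$. It implies that $\lambda\neq0$ and that the $2n-1$ numbers in \eqref{eq:spec} are nonzero and distinct.

\subsection{Formal curves and separatrices}

Let $z=[x]$ be singular, $L(x)=1$, and let $y$ be affine coordinates on $S_L$ centered at $x$, so that $\hat{\mathcal O}_{\bar X,z}=\mathbb{C}[[y]]$. A \emph{formal curve} at $z$ is a nonzero series $\Gamma=\sum_{j\ge1}\Gamma_j\sigma^j$ with $\Gamma_j\in T_xS_L$, or equivalently the substitution homomorphism $f\mapsto f\circ\Gamma$ from $\hat{\mathcal O}_{\bar X,z}$ to $\mathbb{C}[[\sigma]]$. It \emph{lies on} $\bar Z$ if this homomorphism kills the ideal of $\bar Z$. It is \emph{invariant} if there is $h\in\sigma\,\mathbb{C}[[\sigma]]$ with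
\begin{equation}\label{eq:invcurve}
v_L\circ\Gamma=h\,\Gamma',\qquad\text{equivalently}\qquad (v_Lf)\circ\Gamma=h\cdot(f\circ\Gamma)'\quad\text{for all }f\in\hat{\mathcal O}_{\bar X,z}.
\end{equation}
By \eqref{eq:overlap}, changing $L$ multiplies $h$ by a unit, so invariance does not depend on $L$. A \emph{separatrix} is an invariant formal curve with $\Gamma_1\ne0$. If $\Gamma_a$ is the first nonzero coefficient and $h=\kappa\sigma+\cdots$, the terms of order $a$ in \eqref{eq:invcurve} give
\begin{equation}\label{eq:leading}
B\Gamma_a=a\kappa\,\Gamma_a .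
\end{equation}

\begin{lemma}\label{lem:param}
If $\kappa\ne0$, there is $\psi(s)=s+\psi_2s^2+\cdots$ such that $\tilde\Gamma=\Gamma\circ\psi$ satisfies $v_L\circ\tilde\Gamma=\kappa s\,\tilde\Gamma'(s)$.
\end{lemma}

\begin{proof}
Solve $\kappa s\,\psi'(s)=h(\psi(s))$. At order $j\ge2$ this reads $(j-1)\kappa\psi_j=$ (a polynomial in $\psi_2,\dots,\psi_{j-1}$). Then $v_L\circ\tilde\Gamma=h(\psi)\,\Gamma'(\psi)=\kappa s\,\psi'\,\Gamma'(\psi)=\kappa s\,\tilde\Gamma'$.
\end{proof}

\section{A cubic surface}\label{sec:model}

Take $n=2$, $k=3$, write $q=u_2$, $r=p_2$, fix $\alpha\in\mathbb{C}\setminus\mathbb{Q}$, and let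
\[
P^\star=-u_1^2p_1+(\alpha-1)\,u_1qr+q^2r+\tfrac13q^3 .
\]
In the chart $u_1=1$ the surface $\bar Y$ is the graph $p_1=(\alpha-1)qr+q^2r+\frac13q^3$, with coordinates $(q,r)$. Since $\xi_{P^\star}u_1=-u_1^2$, the field $v=v_{u_1}$ is $\xi_{P^\star}+E$:
\begin{equation}\label{eq:model}
vq=q+\frac{\partial P^\star}{\partial r}=\alpha q+q^2,\qquad vr=r-\frac{\partial P^\star}{\partial q}=(2-\alpha-2q)\,r-q^2 .
\end{equation}
The origin is a singular point with $\lambda=-1$, $\mu_2=\alpha-1$ and eigenvalues $\alpha$, $2-\alpha$ on $\bar Y$. In formal coordinates $t^+,t^-$ that linearize $v$, the monomial $(t^+)^m(t^-)^l$ is an eigenvector of $v$ with eigenvalue $(m-l)\alpha+2l$, and this number determines $(m,l)$. So a $v$-stable ideal is generated by monomials, and an invariant curve through the origin contains one of the two axes, which are the two separatrices (Proposition~\ref{prop:local} proves this in general). We compute the separatrix tangent to the $q$-axis and show that it lies on no algebraic curve.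

By Lemma~\ref{lem:param} we may look for it in the form $q=s+\cdots$, $r=O(s^2)$, with $v$ acting as $\alpha s\,\frac{d}{ds}$. Put $\tau=s/\alpha$ and write $\dot f=\alpha\tau\,\frac{df}{d\tau}$. The equation $\dot q=\alpha q+q^2$ determines the coefficients of $q$ recursively, the one of order $j$ with the factor $(j-1)\alpha$, and substitution confirms that
\begin{equation}\label{eq:q}
q=\frac{\alpha\tau}{1-\tau},\qquad \alpha+q=\frac{\alpha}{1-\tau},\qquad \dot q=q(\alpha+q)=\frac{\alpha^2\tau}{(1-\tau)^2}.
\end{equation}
The equation for $r$ is linear with the variable coefficient $2-(\alpha+2q)$. Differentiating the first equation gives $\ddot q=(\alpha+2q)\dot q$, so $\dot q$ is an integrating factor: $\Psi_0=r\dot q$ satisfies $\dot\Psi_0=\dot q\,[\dot r+(\alpha+2q)r]=2\Psi_0-q^2\dot q$, that is,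
\begin{equation}\label{eq:psi0}
\alpha\tau\frac{d\Psi_0}{d\tau}=2\Psi_0-\frac{\alpha^4\tau^3}{(1-\tau)^4}=2\Psi_0-\alpha^4\sum_{j\ge3}\binom j3\tau^j .
\end{equation}
With $b_0=2/\alpha\notin\mathbb{Z}$, the unique power series solution is $\Psi_0=-\alpha^3\sum_{j\ge2}\binom j3\frac{\tau^j}{j-b_0}$. For $b\in\mathbb{C}\setminus\mathbb{Z}$ put
\[
\Phi_b(\tau)=\sum_{j\ge2}\frac{\tau^j}{j-b},\qquad|\tau|<1 .
\]
The polynomial $\binom j3-\binom{b_0}3$ in $j$ is divisible by $j-b_0$, and $\sum_jp(j)\tau^j$ is a rational function for every polynomial $p$. Hence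
\begin{equation}\label{eq:psi0phi}
\Psi_0=-\alpha^3\binom{b_0}{3}\Phi_{b_0}+(\text{a rational function of }\tau),\qquad\binom{b_0}3\ne0 .
\end{equation}
As $\mathbb{C}(q)=\mathbb{C}(\tau)$ and $r=\Psi_0/\dot q$, the separatrix lies on an algebraic curve if and only if $\Phi_{b_0}$ is algebraic over $\mathbb{C}(\tau)$.

We test this by monodromy. From $\frac{j}{j-b}=1+\frac{b}{j-b}$ we get $\tau\Phi_b'=b\Phi_b+\frac{\tau^2}{1-\tau}$. So, with the principal branch of $\tau^b$ near $\tau=\frac12$ and a constant $C$,
\[
\Phi_b=\tau^b\Big(C+\int_{1/2}^\tau\frac{t^{1-b}}{1-t}\,dt\Big),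
\]
and $\Phi_b$ continues analytically along every path in $\mathbb{C}\setminus\{0,1\}$ starting at $\frac12$. Let $\delta_1$ and $\delta_0$ be the circles $|\tau-1|=\frac12$ and $|\tau|=\frac12$, run positively from $\frac12$. The integrand has residue $-1$ at $t=1$, and $\Phi_b$ is holomorphic in the unit disc. Therefore continuation acts by
\begin{equation}\label{eq:mono}
\delta_1:\ \Phi_b\mapsto\Phi_b-2\pi i\,\tau^b,\ \ \tau^b\mapsto\tau^b;\qquad\quad\delta_0:\ \Phi_b\mapsto\Phi_b,\ \ \tau^b\mapsto e^{2\pi ib}\tau^b .
\end{equation}
If $F(\tau,\Phi_b)=0$ for a polynomial $F$, continuation along $\delta_1^N$ gives $F(\tau,\Phi_b-2\pi iN\tau^b)=0$ for all $N\in\mathbb{Z}$. For each $\tau$ near $\frac12$ the polynomial $F(\tau,\cdot)$ has infinitely many roots, so $F=0$. The separatrix is Zariski dense in the cubic surface.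

Both cubic terms in $q,r$ are needed. Without $\frac13q^3$ the separatrix is the line $r=0$. Without $q^2r$ it is the curve $q=s$, $r=-s^2/(3\alpha-2)$. The term $q^2r$ creates the pole of $q$ at $\tau=1$, and $\frac13q^3$ turns it into a logarithmic branch point of $r$. For $k=2$ no such terms exist.

The polynomial $P^\star$ does not satisfy the conclusion of Theorem~\ref{thm:main}: the second separatrix is the invariant line $q=0$, and the curve $\bar Y\cap\{u_1=0\}$ is invariant because $\xi_{P^\star}u_1=-u_1^2$. This does no harm. We shall use only one separatrix of one polynomial; Section~\ref{sec:normal} explains why it controls all separatrices of a generic polynomial.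

\section{Invariant varieties contain singular points}\label{sec:sing}

\begin{proposition}\label{prop:sing}
Let $P\in\Sigma^k$ be arbitrary and let $\bar Z\subset\bar X$ be an irreducible invariant variety of dimension $d\ge1$. Then $\bar Z\cap\operatorname{Sing}(P)\ne\emptyset$.
\end{proposition}

The idea is this. Near a nonsingular point, $\xi_P$ has a first integral that is homogeneous of degree $1$ and nowhere zero. Such functions trivialize $\mathcal O(1)$ locally, with transition functions constant along $\rho_P$. If $\bar Z$ avoided $\operatorname{Sing}(P)$, a curvature form built from these transition functions would involve only $d-1$ holomorphic directions on $\bar Z$, so its $d$-th power would vanish, whereas $\deg\bar Z>0$.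

\begin{proof}
Suppose $\bar Z\cap\operatorname{Sing}(P)=\emptyset$.

\emph{Local first integrals.} Let $z\in\bar Z$, and let $L$ be a linear form nonzero at $z$. The function $h=L^{1-k}\xi_PL$ is homogeneous of degree $0$, hence a function on the chart. Since $v_L(z)\ne0$, there are holomorphic coordinates on a polydisc $U_z\ni z$ in which $v_L=\partial_t$. Integrating in $t$ gives a holomorphic $\tilde h$ on $U_z$ with $v_L\tilde h=h$. Put $\phi=Le^{-\tilde h}$ on $\pi^{-1}(U_z)$. It is nowhere zero and homogeneous of degree $1$, and $L^{2-k}\xi_P\phi=(hL-L\,v_L\tilde h)e^{-\tilde h}=0$.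

Cover the compact set $\bar Z$ by finitely many such sets $U_j$, with functions $\phi_j$. The closed holomorphic forms $\theta_j=d\phi_j/\phi_j$ are $\mathbb{C}^*$-invariant and satisfy $\theta_j(E)=1$. On overlaps, $g_{jl}=\phi_j/\phi_l$ is a nowhere zero holomorphic function on $U_j\cap U_l$ with $dg_{jl}(\rho_P)=0$, and $\theta_j-\theta_l=\pi^*d\log g_{jl}$.

\emph{A closed $2$-form with $\Omega^d=0$ on $\bar Z$.} Choose smooth functions $\chi_j$ with compact support in $U_j$ and $\sum_j\chi_j=1$ on a neighborhood $U$ of $\bar Z$, and let $\theta=\sum_j\chi_j\theta_j$ on $\pi^{-1}(U)$. Since $d\theta_j=0$ and $\sum_jd\chi_j=0$, over $U\cap U_l$ we have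
\[
d\theta=\sum_jd\chi_j\wedge\theta_j=\sum_jd\chi_j\wedge(\theta_j-\theta_l)=\pi^*\Big(\sum_jd\chi_j\wedge d\log g_{jl}\Big).
\]
As $\pi^*$ is injective on forms, the sums on the right glue to a closed form $\Omega$ on $U$ with $d\theta=\pi^*\Omega$. On the smooth locus $\bar Z_{\mathrm{reg}}$ the line $\rho_P$ is tangent to $\bar Z$, and the restrictions of the $d\log g_{jl}$ lie in the bundle of $(1,0)$-forms that annihilate it, which has rank $d-1$. Each term of $\Omega^d$ contains $d$ such factors, so $\Omega^d|_{\bar Z_{\mathrm{reg}}}=0$.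

\emph{Comparison with the Fubini--Study form.} Let $\theta_{FS}=\partial\log|x|^2$. It is $\mathbb{C}^*$-invariant, of type $(1,0)$, with $\theta_{FS}(E)=1$, and $d\theta_{FS}=\bar\partial\partial\log|x|^2=\pi^*(2\pi i\,\omega_{FS})$, where $\pi^*\omega_{FS}=\frac{i}{2\pi}\partial\bar\partial\log|x|^2$. The form $\theta-\theta_{FS}$ is $\mathbb{C}^*$-invariant, kills $E$, and kills $\bar E$ because it has type $(1,0)$. So $\theta-\theta_{FS}=\pi^*\eta$ with $\eta$ smooth on $U$, and $\Omega-\beta=d\eta$ for $\beta=2\pi i\,\omega_{FS}$. Then $\Omega^d-\beta^d=d\big(\eta\wedge\sum_{a=0}^{d-1}\Omega^a\wedge\beta^{d-1-a}\big)$. Let $\nu\colon\tilde Z\to\bar Z$ be a resolution of singularities; $\tilde Z$ is a compact complex manifold. The smooth form $\nu^*\Omega^d$ vanishes on a dense open set, hence everywhere. Stokes' theorem gives $0=\int_{\tilde Z}\nu^*\beta^d=(2\pi i)^d\deg\bar Z$, a contradiction.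
\end{proof}

\section{Invariant varieties contain separatrices}\label{sec:local}

The eigenvalues $-\lambda\pm\mu_i$ on $T_z\bar Y$ are never independent when $n\ge3$: every pair has the sum $-2\lambda$. In linearizing coordinates $t_i^\pm$ all products $t_i^+t_i^-$ have the same eigenvalue, so every cone $\sum_ia_it_i^+t_i^-=0$ is formally invariant, and stable ideals need not be monomial as they were in Section~\ref{sec:model}. What survives is that they are homogeneous and stable under a torus, and this is enough to find an axis. We linearize on $\bar Y$ and not on $\bar X$ because for even $k$ the eigenvalue $-k\lambda$ is also the eigenvalue of $(t_i^+t_i^-)^{k/2}$.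

We use two textbook facts. \emph{Krull's intersection theorem:} for an ideal $I$ of a Noetherian local ring with maximal ideal $\mathfrak m$, $\bigcap_N(I+\mathfrak m^N)=I$. \emph{Poincar\'e's formal linearization theorem:} let $v=\sum_jv_j\partial_{y_j}$ be a formal vector field with $v_j=\beta_jy_j+(\text{order}\ge2)$, and suppose that $\sum_im_i\beta_i\ne\beta_j$ for all $j$ and all $m_i\in\mathbb{Z}_{\ge0}$ with $\sum_im_i\ge2$. Then there are series $t_j=y_j+\cdots$ with $vt_j=\beta_jt_j$, so that $v=\sum_j\beta_jt_j\partial_{t_j}$. (The part of $t_j$ of degree $D\ge2$ is found by inverting $\sum_i\beta_iy_i\partial_{y_i}-\beta_j$ on forms of degree $D$.)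

\begin{proposition}\label{prop:local}
Let $z=[x]$ be a strongly nonresonant singular point, and let $\bar Z\subset\bar Y$ be an irreducible invariant variety of dimension $d\ge1$ through $z$. Then a separatrix $\Gamma$ at $z$ lies on $\bar Z$, and $\Gamma_1$ spans an eigenline of $\tilde A$ in $T_z\bar Y=x^\perp/x$.
\end{proposition}

\begin{proof}
Choose $L$ with $L(x)=1$ and let $v=v_L$. Let $\hat{\mathcal O}=\hat{\mathcal O}_{\bar Y,z}$, a power series ring in $2n-2$ variables since $\lambda\neq0$, with maximal ideal $\mathfrak m$. By \eqref{eq:vLf}, $vP$ is a multiple of $P$, so $v$ acts on $\hat{\mathcal O}$. Its linear part has the distinct eigenvalues $-\lambda\pm\mu_i$. If $\sum_im_i(\mu_i-\lambda)+\sum_il_i(-\mu_i-\lambda)=\pm\mu_j-\lambda$ with $m_i,l_i\in\mathbb{Z}_{\ge0}$, the coefficients of $\lambda$ give $\sum_i(m_i+l_i)=1$. So Poincar\'e's theorem applies: $\hat{\mathcal O}=\mathbb{C}[[t^\pm_2,\dots,t^\pm_n]]$ with $vt_i^\pm=(\pm\mu_i-\lambda)t_i^\pm$.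

\emph{Weights.} The monomial $\prod_i(t_i^+)^{m_i}(t_i^-)^{l_i}$ is an eigenvector of $v$ with eigenvalue, or \emph{weight}, $\sum_i(m_i-l_i)\mu_i-\lambda\sum_i(m_i+l_i)$. By $\mathbb{Q}$-independence the weight determines the degree and all differences $m_i-l_i$. For $f\in\hat{\mathcal O}$ let $f_\chi$ be the sum of the terms of $f$ of weight $\chi$; it is a homogeneous polynomial in $t$.

Let $\hat I\subset\hat{\mathcal O}$ be the ideal generated by the ideal of $\bar Z$. It is $v$-stable by the Leibniz rule, and $\hat{\mathcal O}/\hat I$ is the completion of $\mathcal O_{\bar Z,z}$, of Krull dimension $d$. Let $f\in\hat I$. On the finite-dimensional space $\hat{\mathcal O}/\mathfrak m^N$ the operator $v$ is diagonalizable and the image of $\hat I$ is stable, so this image contains the eigencomponents of its elements. Thus $f_\chi\in\hat I+\mathfrak m^N$ for all $N$, and $f_\chi\in\hat I$ by Krull's theorem. Let $I_0\subset\mathbb{C}[t]$ be the ideal generated by all weight vectors in $\hat I$. Every $f\in\hat I$ is congruent modulo $\mathfrak m^N$ to the sum of its $f_\chi$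 of degree less than $N$, which lies in $I_0$. By Krull's theorem again, $\hat I=I_0\hat{\mathcal O}$.

\emph{An axis.} The ideal $I_0$ is generated by homogeneous polynomials of positive degree, so $\mathcal C=V(I_0)\subset\mathbb{C}^{2n-2}$ is a closed cone. If $\mathcal C=\{0\}$, then by the Nullstellensatz $\hat I\supset\mathfrak m^N$ for some $N$, and $\hat{\mathcal O}/\hat I$ would have dimension $0<d$. So $\mathcal C$ contains a point $t\ne0$. Let $a\in\mathbb{C}^*$ act by $t_i^\pm\mapsto a^{\pm i}t_i^\pm$. A weight vector is multiplied by $a^{\sum i(m_i-l_i)}$, so $\mathcal C$ is stable. The exponents $\pm2,\dots,\pm n$ are distinct; let $\epsilon$ be the smallest one that belongs to a nonzero coordinate of $t$. As $a\to0$, the point $a^{-\epsilon}(a\cdot t)\in\mathcal C$ tends to a nonzero point of the corresponding coordinate axis. Hence $\mathcal C$ contains the axis of one coordinate $t_*$, with weight $\beta$.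

Let $\Gamma$ be given by the homomorphism $\hat{\mathcal O}_{\bar X,z}\to\hat{\mathcal O}\to\mathbb{C}[[\sigma]]$ that sends $t_*$ to $\sigma$ and the other coordinates to $0$. It kills $I_0$, hence $\hat I$, so $\Gamma$ lies on $\bar Z$. On monomials in $t$ one reads off $(vf)\circ\Gamma=\beta\sigma\,(f\circ\Gamma)'$, so $\Gamma$ is invariant. The homomorphism is onto, so $0\neq\Gamma_1\in T_z\bar Y$, and $\Gamma_1$ is an eigenvector of $B=\tilde A-\lambda$ by \eqref{eq:leading}.
\end{proof}

\section{Normal position and a dimension count}\label{sec:normal}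

A polynomial $P$ can have many singular points and many eigenlines at each, and we need a statement about all of them. We treat them at once by moving each pair to a fixed position.

\subsection{The space $V_0$}

Let $e_i=\partial_{u_i}$, $f_i=\partial_{p_i}$ be the standard basis of $X$, so $\omega(x,f_i)=u_i(x)$. Put $w=(u_2,\dots,u_n,p_2,\dots,p_n)$ and $y=(p_1,w)$. Write $P=\sum_ju_1^{k-j}P_j(y)$ with $P_j$ homogeneous of degree $j$, and $Q(w)=P_2(0,w)$. At $e_1$ we have $\partial P/\partial u_1=kP_0$ and $\partial P/\partial y=\partial P_1/\partial y$. So $[e_1]$ is singular if and only if $P_0=0$ and $P_1=\lambda p_1$, and then $\xi_P(e_1)=\lambda e_1$. Further, $e_1^\perp=\{p_1=0\}$, the $w$ are coordinates on $e_1^\perp/e_1$, and the second derivatives of $P$ in $w$ at $e_1$ are those of $Q$. Hence $\tilde A$ is the linear Hamiltonian field $\xi_Q$ in the variables $w$. Let $\ell_0\subset e_1^\perp/e_1$ be the line spanned by $e_2$, and let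
\[
V_0=\{P\in\Sigma^k:\ [e_1]\in\operatorname{Sing}(P)\text{ and }\tilde A\ell_0\subset\ell_0\}.
\]
Since $\xi_Q(e_2)=\sum_{i\ge2}\big(\frac{\partial^2Q}{\partial u_2\partial p_i}e_i-\frac{\partial^2Q}{\partial u_2\partial u_i}f_i\big)$, the space $V_0$ is the linear subspace defined by the vanishing of $P_0$ (one condition), of the $w$-coefficients of $P_1$ ($2n-2$ conditions), and of the coefficients of $u_2^2$, $u_2u_i$, $u_2p_i$ $(i\ge3)$ in $Q$ ($2n-3$ conditions). Thus
\[
\operatorname{codim}V_0=4n-4,
\]
and the eigenvalue $\mu$ of $\tilde A$ on $\ell_0$ is the coefficient of $u_2p_2$ in $Q$.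

\subsection{Sweeping}

A pair $([x],\ell)$ with $\ell\subset x^\perp/x$ a line is the same as a flag $\mathbb{C}x\subset\Lambda$ with $\Lambda$ an isotropic plane. These flags form a projective variety $\mathcal F$. By Witt's theorem (a linear bijection between subspaces that preserves $\omega$ extends to an element of $G$), the group $G$ acts transitively on $\mathcal F$. The subsets $N\subset V_0$ that we must avoid are defined with the coordinates $w$ and need not be stable under the stabilizer of the standard pair, so moving $N$ by all of $G$ might fill an open set. We therefore use a family of group elements with only $4n-4$ parameters.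

\begin{lemma}\label{lem:sections}
There is a subset $\mathcal G\subset G$, a finite union of images of morphisms $\mathbb{C}^{4n-4}\to G$, such that every pair $([x],\ell)$ equals $g\cdot([e_1],\ell_0)$ for some $g\in\mathcal G$.
\end{lemma}

\begin{proof}
Let $\mathcal S$ be the set of $(x,x')\in X\times X$ with $u_1(x)=1$, $u_1(x')=0$, $u_2(x')=1$, $\omega(x,x')=0$. The last equation has the form $p_1(x')+(\text{terms without }p_1(x'))=0$, so $\mathcal S\cong\mathbb{C}^{(2n-1)+(2n-3)}=\mathbb{C}^{4n-4}$. For $(x,x')\in\mathcal S$ put $f_2'=f_2-u_2(x)f_1$ and define a linear map $g$ by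
\[
e_1\mapsto x,\quad e_2\mapsto x',\quad f_1\mapsto f_1,\quad f_2\mapsto f_2',\quad b\mapsto b'=b+\omega(b,x)f_1+\omega(b,x')f_2'
\]
for $b\in\{e_i,f_i:i\ge3\}$. We have $\omega(x,f_1)=1$, $\omega(x',f_2')=1$, and $\omega(x,f_2')=\omega(x',f_1)=\omega(x,x')=\omega(f_1,f_2')=0$. These relations give $\omega(b',x)=\omega(b,x)-\omega(b,x)=0$ and $\omega(b',x')=\omega(b,x')-\omega(b,x')=0$. The plane $\langle f_1,f_2\rangle$ is isotropic and orthogonal to all $b$, so $\omega(b',f_1)=\omega(b',f_2')=0$ and $\omega(b_1',b_2')=\omega(b_1,b_2)$. Hence $g\in G$, and $(x,x')\mapsto g$ is a morphism $\sigma\colon\mathcal S\to G$.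

Let $O\subset\mathcal F$ be the open set of flags such that $u_1(x)\ne0$ and $(u_1,u_2)\colon\Lambda\to\mathbb{C}^2$ is bijective. A flag in $O$ is $\mathbb{C}x\subset\langle x,x'\rangle$ with $(x,x')\in\mathcal S$, so it is the image of the standard flag under $\sigma(x,x')$. By transitivity the translates of $O$ cover $\mathcal F$, and finitely many translates $g_1O,\dots,g_MO$ suffice because the Zariski topology is quasi-compact. Take $\mathcal G=\bigcup_ag_a\sigma(\mathcal S)$.
\end{proof}

For $N\subset V_0$ put $N^\sharp=\{P'\circ g^{-1}:\ P'\in N,\ g\in\mathcal G\}$.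

\begin{lemma}\label{lem:sweep}
\begin{enumerate}
\item If $N\subset V_0$ is a proper closed subset, then $\overline{N^\sharp}$ is a proper closed subset of $\Sigma^k$.
\item Let $[x]\in\operatorname{Sing}(P)$, let $\ell$ be an eigenline of $\tilde A$ at $[x]$, and let $g\in\mathcal G$ carry $([e_1],\ell_0)$ to $([x],\ell)$. Then $P'=P\circ g\in V_0$, and $P'\notin N$ for every $N\subset V_0$ with $P\notin N^\sharp$.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) Since $V_0$ is irreducible, $\dim N\le\dim V_0-1$. The set $N^\sharp$ is a finite union of images of $\mathbb{C}^{4n-4}\times N$ under morphisms, so $\dim\overline{N^\sharp}\le4n-4+\dim V_0-1=\dim\Sigma^k-1$.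

(2) From $\omega(\xi_{P\circ g}(x_1),x_2)=dP(gx_1)\,gx_2=\omega(\xi_P(gx_1),gx_2)$ we get $\xi_{P\circ g}=g^{-1}\circ\xi_P\circ g$. So $[e_1]$ is singular for $P'$, and $g$ conjugates $\tilde A$ for $P'$ at $e_1$ to $\tilde A$ for $P$ at $ge_1\in\mathbb{C}^*x$; hence $P'\in V_0$. If $P'\in N$, then $P=P'\circ g^{-1}\in N^\sharp$.
\end{proof}

\subsection{Resonant polynomials}

For $\mathbf m\in\mathbb{Z}^n\setminus0$ let $N^{\mathrm{res}}_{\mathbf m}\subset V_0$ be the zero set of
\[
\prod_\varsigma\Big(m_1\lambda+\sum_{i\ge2}m_i\,\varsigma(\mu)_i\Big),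
\]
the product over all signed permutations $\varsigma$ of $(\mu_2,\dots,\mu_n)$. The product is invariant under signed permutations, so it is a polynomial in $\lambda$ and the elementary symmetric functions of the $\mu_i^2$. These are, up to sign, the coefficients of the characteristic polynomial $\prod_i(t^2-\mu_i^2)$ of $\xi_Q$. So $N^{\mathrm{res}}_{\mathbf m}$ is closed. It is proper, since it does not contain $\lambda u_1^{k-1}p_1+u_1^{k-2}\sum_{i\ge2}\mu_iu_ip_i$ with $\lambda,\mu_2,\dots,\mu_n$ independent over $\mathbb{Q}$. Outside all $N^{\mathrm{res}}_{\mathbf m}$ the point $[e_1]$ is strongly nonresonant.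

\subsection{The distinguished separatrix}

For $P\in V_0$ use $L=u_1$ and the coordinates $y$ on $S_{u_1}$. The components $\big(\xi_Py-\frac{\partial P}{\partial p_1}\,y\big)\big|_{u_1=1}$ of $v=v_{u_1}$ are polynomials in $y$ without constant term, linear in the coefficients of $P$. The linear part satisfies $Be_2=\alpha e_2$ with $\alpha=\mu-\lambda$. For $J\ge2$ let $V_J\subset V_0$ be the open set where $\det(j\alpha-B)\ne0$ for $2\le j\le J$. For $P\in V_J$ there is a unique $\gamma=\sum_{j=1}^J\gamma_js^j$ with
\begin{equation}\label{eq:gamma}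
v\circ\gamma\equiv\alpha s\,\gamma'\pmod{s^{J+1}},\qquad\gamma_1=e_2 ,
\end{equation}
because order $1$ reads $Be_2=\alpha e_2$ and order $j\ge2$ reads $(j\alpha-B)\gamma_j=$ (a polynomial in $\gamma_1,\dots,\gamma_{j-1}$ and the coefficients of $P$). The $\gamma_j$ are regular functions on $V_J$. For $P\in V_\infty=\bigcap_JV_J$ we obtain a unique formal curve $\gamma_P$ with $v\circ\gamma_P=\alpha s\gamma_P'$ and $\gamma_1=e_2$; its truncations are the solutions of \eqref{eq:gamma}.

Density of $\gamma_P$ is a condition on an infinite series, but for relations of bounded degree it is visible on a finite jet. Let $\mathbb{C}[w]_{\le D}$ be the space of polynomials of degree at most $D$, and let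
\[
N_{D,J}=\{P\in V_J:\ F(w(\gamma(s)))\equiv0\bmod s^{J+1}\text{ for some }0\ne F\in\mathbb{C}[w]_{\le D}\}.
\]
This is the locus where a linear map $\mathbb{C}[w]_{\le D}\to\mathbb{C}[s]/(s^{J+1})$ with matrix entries regular on $V_J$ is not injective. It is defined by the vanishing of minors, so it is closed in $V_J$.

\section{A Zariski dense separatrix}\label{sec:example}

\begin{proposition}\label{prop:example}
Let $k\ge3$. There is $P^\star\in V_\infty$ such that the $2n-2$ components of $w(\gamma_{P^\star}(s))$ are algebraically independent over $\mathbb{C}$.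
\end{proposition}

We extend the example of Section~\ref{sec:model} so that each new coordinate solves a linear equation driven by $q^2$ and is a function $\Phi_b$ up to rational terms. We then need several $\Phi_b$ to be independent. The loop $\delta_1$ alone translates the vector $(\Phi_{b_l})_l$ in the single direction $(\tau^{b_l})_l$; following it by powers of $\delta_0$ turns this direction.

\begin{lemma}\label{lem:phi}
Let $b_1,\dots,b_M\in\mathbb{C}\setminus\mathbb{Z}$ be such that no difference $b_l-b_{l'}$, $l\neq l'$, is an integer. Then $\Phi_{b_1},\dots,\Phi_{b_M}$ are algebraically independent over $\mathbb{C}(\tau)$.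
\end{lemma}

\begin{proof}
The numbers $\zeta_l=e^{2\pi ib_l}$ are pairwise distinct. Let $F(\tau,\Phi_{b_1},\dots,\Phi_{b_M})=0$ with $F$ a polynomial. The series converge in the unit disc, so this is a relation between holomorphic functions, and it persists under continuation. Let $N\in\mathbb{Z}$, and run first $\delta_0^{-N}$, then $\delta_1$, then $\delta_0^N$. By \eqref{eq:mono},
\[
\Phi_{b_l}\mapsto\Phi_{b_l}\mapsto\Phi_{b_l}-2\pi i\,\tau^{b_l}\mapsto\Phi_{b_l}-2\pi i\,\zeta_l^N\tau^{b_l},\qquad\tau^{b_l}\mapsto\zeta_l^{-N}\tau^{b_l}\mapsto\zeta_l^{-N}\tau^{b_l}\mapsto\tau^{b_l},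
\]
for all $l$ at once. These loops fix the $\tau^{b_l}$, so composing them and their inverses adds the translations. Hence, near $\tau=\frac12$,
\[
F\big(\tau,\ \Phi_{b_1}-2\pi i\,a_1\tau^{b_1},\dots,\Phi_{b_M}-2\pi i\,a_M\tau^{b_M}\big)=0
\]
for all $a$ in the subgroup of $\mathbb{C}^M$ generated by the vectors $(\zeta_l^N)_l$. The vectors with $N=0,\dots,M-1$ form a basis of $\mathbb{C}^M$ (Vandermonde determinant), and the integer combinations of a basis are Zariski dense, as $\mathbb{Z}^M$ is in $\mathbb{C}^M$. Since $\tau^{b_l}\ne0$, we get $F(\tau,\cdot)=0$ for all $\tau$ near $\frac12$, so $F=0$.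
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:example}]
Write $q=u_2$, $r=p_2$. Choose $\alpha,\mu_3,\dots,\mu_n$ with $1,\alpha,\mu_3,\dots,\mu_n$ linearly independent over $\mathbb{Q}$. For $\varepsilon\in\{0,1\}$, to be chosen at the end, let
\[
Q=(\alpha-1)qr+\sum_{i\ge3}\mu_iu_ip_i,\qquad T=q^2r+q^2\sum_{i\ge3}(u_i+p_i)+\tfrac\varepsilon3q^3,
\]
\[
P^\star=-u_1^{k-1}p_1+u_1^{k-2}Q+u_1^{k-3}T .
\]
This is a polynomial because $k\ge3$. It lies in $V_0$ with $\lambda=-1$, $\mu=\alpha-1$, and $\mu-\lambda=\alpha$. By \eqref{eq:spec}, $\operatorname{spec}B=\{k,\alpha,2-\alpha,1\pm\mu_i\ (i\ge3)\}$. By $\mathbb{Q}$-independence no $j\alpha$ with $j\ge2$ lies in this set, so $P^\star\in V_\infty$. On $u_1=1$ we have $\xi_{P^\star}u_1=-1$, so $v$ acts on the coordinates $w$ as the Euler field plus $\xi_{Q+T}$. Along $\gamma=\gamma_{P^\star}$, with $\tau=s/\alpha$ and $\dot f=\alpha\tau\,\frac{df}{d\tau}$ as before,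
\[
\dot q=\alpha q+q^2,\qquad\dot u_i=(1+\mu_i)u_i+q^2,\qquad\dot p_i=(1-\mu_i)p_i-q^2\quad(i\ge3),
\]
\[
\dot r=(2-\alpha-2q)\,r-2q\sum_{i\ge3}(u_i+p_i)-\varepsilon q^2 .
\]

\emph{The components $q,u_i,p_i$.} The series $q$ is given by \eqref{eq:q}, and $q^2=\alpha^2\sum_{j\ge2}(j-1)\tau^j$. Put $b_i^\pm=(1\pm\mu_i)/\alpha$. The series $u_i,p_i$ have no terms of order $0$ or $1$. The coefficient $a_j$ of $\tau^j$ in $u_i$ satisfies $(\alpha j-1-\mu_i)a_j=\alpha^2(j-1)$, and the coefficient in $p_i$ satisfies $(\alpha j-1+\mu_i)a_j=-\alpha^2(j-1)$. Using $\frac{j-1}{j-b}=1+\frac{b-1}{j-b}$ we find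
\[
u_i=\alpha(b_i^+-1)\Phi_{b_i^+}+\frac{\alpha\tau^2}{1-\tau},\qquad p_i=-\alpha(b_i^--1)\Phi_{b_i^-}-\frac{\alpha\tau^2}{1-\tau},\qquad b_i^\pm\ne1 .
\]
None of these series depends on $\varepsilon$.

\emph{The component $r$.} With the integrating factor of Section~\ref{sec:model}, $\Psi=r\dot q$ satisfies
\[
\dot\Psi=2\Psi-\dot q\,\Big(2q\sum_{i\ge3}(u_i+p_i)+\varepsilon q^2\Big).
\]
Since $\alpha j\ne2$ for all integers $j\ge0$, an equation $\dot\Psi=2\Psi-H$ with $H\in\mathbb{C}[[\tau]]$ has exactly one power series solution, which is linear in $H$. So $\Psi=\varepsilon\Psi_0+\Psi_1$, where $\Psi_0$ solves \eqref{eq:psi0} and $\Psi_1$ does not depend on $\varepsilon$.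

\emph{Independence.} The numbers $b_0=2/\alpha$ and $b_i^\pm$ are not integers, since $2$ and $1\pm\mu_i$ are not in $\mathbb{Z}\alpha$. The difference of two of them, multiplied by $\alpha$, is up to sign $1\pm\mu_i$, $2\mu_i$, or $\mu_i\pm\mu_l$ with $i\ne l$, and none of these is in $\mathbb{Z}\alpha$. By Lemma~\ref{lem:phi}, $\Phi_{b_0}$ and the $\Phi_{b_i^\pm}$ are algebraically independent over $\mathbb{C}(\tau)=\mathbb{C}(q)$. So $q$ and the $u_i,p_i$ $(i\ge3)$ are algebraically independent over $\mathbb{C}$; they generate the field $K=\mathbb{C}(\tau,\Phi_{b_i^\pm}:i\ge3)\subset\mathbb{C}((\tau))$; and $\Psi_0$ is transcendental over $K$ by \eqref{eq:psi0phi}. We need not compute $\Psi_1$. If both $\Psi_1$ and $\Psi_0+\Psi_1$ were algebraic over $K$, so would be $\Psi_0$. Choose $\varepsilon$ so that $\Psi$ is transcendental over $K$. Then so is $r=\Psi/\dot q$, since $\dot q\in K$.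
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

\subsection{The generic polynomials}

Fix $P^\star$ as in Proposition~\ref{prop:example} and $D\ge1$. The kernels of the maps $F\mapsto F(w(\gamma_{P^\star}))\bmod s^{J+1}$ on the finite-dimensional space $\mathbb{C}[w]_{\le D}$ decrease with $J$ and have intersection $0$. So there is $J_D$ with $P^\star\notin N_{D,J_D}$. Let $N_D^{\mathrm{alg}}$ be the complement in $V_0$ of $V_{J_D}\setminus N_{D,J_D}$. The latter set is open in $V_0$ and contains $P^\star$, so $N_D^{\mathrm{alg}}$ is a proper closed subset of $V_0$.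

We impose the following conditions on $P\in\Sigma^k$.
\begin{itemize}
\item[(G1)] $dP(x)\ne0$ for all $x\ne0$.
\item[(G2)] $P$ lies outside the closures of all $(N^{\mathrm{res}}_{\mathbf m})^\sharp$, $\mathbf m\in\mathbb{Z}^n\setminus0$, and all $(N^{\mathrm{alg}}_D)^\sharp$, $D\ge1$.
\end{itemize}
The set where (G1) fails is the projection of a closed subset of $\Sigma^k\times\bar X$, hence closed since $\bar X$ is complete, and it does not contain $\sum_i(u_i^k+p_i^k)$. By Lemma~\ref{lem:sweep}(1), (G2) removes countably many proper closed subsets. So (G1) and (G2) hold for generic $P$. Condition (G1) makes $P$ irreducible: if $P=FH$ with $F,H$ nonconstant, then $F,H$ are homogeneous and have a common zero $x\neq0$, where $dP=0$. So $\bar Y$ is smooth and irreducible of dimension $2n-2$, with ideal $(P)$.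

\begin{lemma}\label{lem:generic}
Let $P$ satisfy \emph{(G2)} and let $[x]\in\operatorname{Sing}(P)$.
\begin{enumerate}
\item[(a)] The point $[x]$ is strongly nonresonant.
\item[(b)] For every eigenline $\ell$ of $\tilde A$ there is $g\in G$ carrying $([e_1],\ell_0)$ to $([x],\ell)$ such that $P'=P\circ g\in V_\infty$ and no nonzero polynomial in $w$ vanishes on $w(\gamma_{P'})$.
\end{enumerate}
\end{lemma}

\begin{proof}
The map $\tilde A$ has an eigenline $\ell$ because $\dim x^\perp/x=2n-2>0$. For any such $\ell$, take $g\in\mathcal G$ from Lemma~\ref{lem:sections}. By Lemma~\ref{lem:sweep}(2), $P'\in V_0$ lies outside all $N^{\mathrm{res}}_{\mathbf m}$ and $N^{\mathrm{alg}}_D$. So $[e_1]$ is strongly nonresonant for $P'$, whose numbers $\lambda,\mu_i$ are those of $P$ at $ge_1\in\mathbb{C}^*x$. This gives (a). For $P'$ we have $j\alpha=j\mu-j\lambda$ with $\mu\in\{\pm\mu_i\}$. It differs from $-k\lambda$ by the coefficient of $\mu_i$, and for $j\ge2$ from $-\lambda\pm\mu_l$ by the coefficient of $\lambda$. Hence $P'\in V_\infty$. A nonzero $F\in\mathbb{C}[w]_{\le D}$ vanishing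 on $w(\gamma_{P'})$ would give $P'\in N_{D,J_D}\subset N_D^{\mathrm{alg}}$.
\end{proof}

By (a), $B$ is invertible, so the singular points are isolated zeros of the fields $v_L$, and the closed set $\operatorname{Sing}(P)$ is finite.

\subsection{Conclusion}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $P$ satisfy (G1) and (G2), and let $\bar Z\subset\bar Y$ be tangent to $\rho_P$ with $\dim\bar Z>0$. Replace $\bar Z$ by an irreducible component of positive dimension, which is invariant by Lemma~\ref{lem:tangent}. It suffices to show that this component is $\bar Y$.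

By Proposition~\ref{prop:sing} there is $[x]\in\bar Z\cap\operatorname{Sing}(P)$. By Lemma~\ref{lem:generic}(a) and Proposition~\ref{prop:local}, a separatrix $\Gamma$ at $[x]$ lies on $\bar Z$ and is tangent to an eigenline $\ell$ of $\tilde A$. Take $g$ as in Lemma~\ref{lem:generic}(b), and replace $P,\bar Y,\bar Z,\Gamma$ by $P'=P\circ g$, $g^{-1}\bar Y$, $g^{-1}\bar Z$, $g^{-1}\Gamma$. The map $g^{-1}$ carries $v_L$ for $P$ to $v_{L\circ g}$ for $P'$, and invariance of formal curves does not depend on the linear form. So, in the coordinates $y$ on $S_{u_1}$, we have $v_{u_1}\circ\Gamma=h\Gamma'$ with $h=\kappa\sigma+\cdots$ and $\Gamma_1\in\mathbb{C}^*e_2$. By \eqref{eq:leading}, $\kappa=\alpha=\mu-\lambda\ne0$. By Lemma~\ref{lem:param}, after a change of parameter $v_{u_1}\circ\Gamma=\alpha s\Gamma'$. Rescaling $s$ preserves this equation and achieves $\Gamma_1=e_2$. By uniqueness in \eqref{eq:gamma}, $\Gamma=\gamma_{P'}$. A change of parameter does not change the kernel of substitution, so $\gamma_{P'}$ lies on $\bar Z$.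

Substitution of $\gamma_{P'}$ therefore factors through the coordinate ring of $\bar Z\cap S_{u_1}$, and the composite
\[
\mathbb{C}[w]\longrightarrow\mathbb{C}[\bar Z\cap S_{u_1}]\longrightarrow\mathbb{C}[[s]]
\]
is injective by Lemma~\ref{lem:generic}(b). So $\mathbb{C}[\bar Z\cap S_{u_1}]$ contains $2n-2$ algebraically independent elements, and $\dim\bar Z\ge2n-2=\dim\bar Y$. Since $\bar Y$ is irreducible, $\bar Z=\bar Y$.
\end{proof}

\begin{remark}
The hypothesis $k\ge3$ entered only through the term $u_1^{k-3}T$ of $P^\star$. For $k=2$ and $P\in V_0$ the plane $\langle e_1,e_2\rangle$ is stable under the linear map $\xi_P$, and the distinguished separatrix runs along a projective line. The hypothesis $n\ge2$ provided the eigenline.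
\end{remark}

\section{Proof of Theorem~\ref{thm:supp}}\label{sec:supp}

\subsection{Invariant lines outside $\bar Y$}

We need one more condition.
\begin{itemize}
\item[(G3)] No plane $\Pi\subset X$ on which $\omega$ is nondegenerate satisfies $\xi_P(\Pi)\subset\Pi$.
\end{itemize}
For $\Pi=\langle e_1,f_1\rangle$ the inclusion $\xi_P(\Pi)\subset\Pi=(\Pi^\perp)^\perp$ says that $dP$ kills $\Pi^\perp$ along $\Pi$, that is, $P$ has no monomials $u_1^ap_1^bw_i$ with $a+b=k-1$. These are $k(2n-2)$ independent linear conditions, and by Witt's theorem the number is the same for every symplectic plane. Symplectic planes form an open subset of $\operatorname{Gr}(2,2n)$, of dimension $2(2n-2)$. So the variety of pairs $(\Pi,P)$ with $\xi_P(\Pi)\subset\Pi$ has dimension $\dim\Sigma^k-(k-2)(2n-2)$, and since $k>2$ the closure of its projection to $\Sigma^k$ is proper. Thus (G3) holds for generic $P$. If $\Pi$ is isotropic and $\xi_P(\Pi)\subset\Pi$, then $d(P|_\Pi)=\omega(\xi_P,\cdot)|_\Pi=0$, so $P|_\Pi=0$. Hence under (G3) every invariant line of $\bar X$ lies in $\bar Y$.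

From now on $P$ satisfies (G1)--(G3).

\subsection{Part 1: subvarieties of $\bar X$}

The varieties $\bar X$ and $\bar Y$ are invariant, hence tangent. Let $\bar Z$ be irreducible and tangent, hence invariant, with ideal $I$ and dimension $d\ge1$. If $\bar Z\subset\bar Y$, then $\bar Z=\bar Y$ by Theorem~\ref{thm:main}. Let $\bar Z\not\subset\bar Y$.

\emph{The case $d\ge2$.} The intersection $\bar Z\cap\bar Y$ is nonempty of pure dimension $d-1\ge1$. The ideal $I+(P)$ is stable because $\xi_PP=0$, so the components of $\bar Z\cap\bar Y$ are invariant by Lemma~\ref{lem:seidenberg}. They equal $\bar Y$ by Theorem~\ref{thm:main}. Thus $d=2n-1$ and $\bar Z=\bar X$.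

\emph{The case $d=1$.} Now $\bar Z\cap\bar Y$ is finite and Theorem~\ref{thm:main} says nothing. Instead we compare two sections of line bundles on the normalization $\nu\colon\tilde Z\to\bar Z$, one given by the vector field and one by $P$, and show that they have the same zeros. Let $\mathsf g$ be the genus of $\tilde Z$ and $\mathsf d=\deg\bar Z$.

Let $z\in\bar Z$ be nonsingular for $\rho_P$, and straighten $v_L=\partial_t$ near $z$. As $\bar Z$ is a union of integral curves, it is locally the product of a $t$-disc and an analytic subset of the transversal of dimension $0$. So near $z$ it is the single integral curve through $z$; it is smooth there, and $v_L$ is a nonvanishing field on it. If $z$ were in $\bar Y$, this integral curve would lie in $\bar Y$, and then $\bar Z\subset\bar Y$. With \eqref{eq:singY} we get $\bar Z\cap\bar Y=\bar Z\cap\operatorname{Sing}(P)$.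

Let $\tilde z\in\tilde Z$ lie over a singular point $z=[x]$. Let $L(x)=1$, let $\sigma$ be a rational function on $\tilde Z$ with a simple zero at $\tilde z$, and expand $\nu$ as $\Gamma(\sigma)=\Gamma_a\sigma^a+\cdots$, $\Gamma_a\ne0$, in affine coordinates on $S_L$ centered at $x$. For small $\sigma\ne0$ the point $\Gamma(\sigma)$ is a smooth point of $\bar Z$ with tangent $\Gamma'(\sigma)\neq0$, so $v_L\circ\Gamma=h\Gamma'$ for a function $h$. In a coordinate where $\Gamma$ has order $a$, the left side has order at least $a$ and $\Gamma'$ has order $a-1$. So $h=\kappa\sigma+\cdots$ is holomorphic. By \eqref{eq:leading}, $a\kappa\in\operatorname{spec}B$, and $\kappa\ne0$ since $B$ is invertible. Thus $h$ has a simple zero.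

By Lemma~\ref{lem:param}, pass to a formal parameter $s$ with $v_L\circ\Gamma=\kappa s\Gamma'$. By \eqref{eq:vLf}, $v_LP=-k(\xi_PL)P$ on $S_L$, and $(\xi_PL)(x)=L(\lambda x)=\lambda$. Let $j\geq1$ be the order of $P\circ\Gamma$, finite since $\bar Z\not\subset\bar Y$. The leading terms of $\kappa s(P\circ\Gamma)'=-k\,((\xi_PL)\circ\Gamma)\,(P\circ\Gamma)$ give $j\kappa=-k\lambda$. So the eigenvalue $a\kappa=-\frac ajk\lambda$ is a rational multiple of $\lambda$. By \eqref{eq:spec} and strong nonresonance the only such eigenvalue is $-k\lambda$, so $a=j$. For $i>a$ the order-$i$ terms read $(i\kappa-B)\Gamma_i=$ (a sum of products of components of $\Gamma_{i_1},\dots,\Gamma_{i_m}$ with $m\ge2$ and $i_1+\dots+i_m=i$), and $i\kappa=-\frac iak\lambda\notin\operatorname{spec}B$. If $a\nmid i$, each product contains an index less than $i$ not divisible by $a$. By induction $\Gamma_i=0$ unless $a\mid i$. Then every rational function on $\bar Z$ expands as a Laurent series in $s^a$, and $\sigma=s+\cdots$ is such a function. Hence $a=j=1$, and $P\circ\Gamma$ has a simple zero.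

By \eqref{eq:overlap}, $v_L\otimes L^{k-2}$ does not depend on $L$, so the local expressions $h\,\partial_\sigma\otimes\nu^*L^{k-2}$ glue to a holomorphic section of $T\tilde Z\otimes\nu^*\mathcal O(k-2)$. Also $P$ is a section of $\nu^*\mathcal O(k)$. Both vanish exactly at the points over $\operatorname{Sing}(P)$, and simply. Comparing degrees,
\[
2-2\mathsf g+(k-2)\mathsf d=k\,\mathsf d,\qquad\text{that is,}\qquad1-\mathsf g=\mathsf d .
\]
So $\mathsf g=0$, $\mathsf d=1$, and $\bar Z$ is an invariant line not contained in $\bar Y$, which (G3) excludes. Part~1 is proved.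

\subsection{Part 2: subvarieties of $X$}

The listed sets are invariant: $\xi_P(0)=0$; $\xi_P(tx)=t^{k-1}\lambda x$ is tangent to $\mathbb{C}x$; and $\xi_P(P-c)=0$, where $P-c$ is irreducible. Indeed, if $P-c=FH$, then $P$ is the product of the top-degree forms of $F$ and $H$, so one of $F,H$ is constant.

Conversely, let $W\subset X$ be irreducible and invariant, with prime ideal $I$ and dimension $\delta$. To apply part~1 we degenerate $W$ to a cone. Let $\operatorname{in}(I)$ be the homogeneous ideal spanned by the top-degree forms $f_{\mathrm{top}}$, $f\in I$. Since $\xi_P$ raises the degree of forms by exactly $k-2$, the form $\xi_Pf_{\mathrm{top}}$ is $0$ or equals $(\xi_Pf)_{\mathrm{top}}$. So $\operatorname{in}(I)$ is stable. Let $\Sigma_{\le D}$ be the space of polynomials of degree at most $D$. The spaces $I\cap\Sigma_{\le D}$ and $\operatorname{in}(I)\cap\Sigma_{\le D}$ have the same dimension for every $D$, so $\Sigma/I$ and $\Sigma/\operatorname{in}(I)$ have the same Hilbert function and $\dim V(\operatorname{in}(I))=\delta$. By Lemma~\ref{lem:seidenberg}, $V(\operatorname{in}(I))$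 has an invariant conic component of dimension $\delta$. Part~1, applied to its projectivization, gives
\begin{equation}\label{eq:dims}
\delta\in\{0,\ 1,\ 2n-1,\ 2n\}.
\end{equation}

If $\delta=0$, then $W$ is a point where $\xi_P$, hence $dP$, vanishes, and $W=\{0\}$ by (G1).

If $\delta=1$, consider the cone $\overline{\mathbb{C}^*W}$, irreducible of dimension $1$ or $2$. A polynomial vanishes on it if and only if its homogeneous components vanish on $W$, so its ideal is spanned by the homogeneous elements of $I$ and is stable. Dimension $2$ is excluded by \eqref{eq:dims}, since $2n-1\ge3$. So the cone is a line $\mathbb{C}x$, $W=\mathbb{C}x$, and invariance means $\xi_P(x)\in\mathbb{C}x$.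

If $\delta=2n-1$, let $c$ be a value of $P$ on $W$. If $W\not\subset\{P=c\}$, the components of $W\cap\{P=c\}$ have dimension $2n-2$ and are invariant, because $I+(P-c)$ is stable. As $2\le2n-2<2n-1$, this contradicts \eqref{eq:dims}. So $W\subset\{P=c\}$, and equality holds by irreducibility.

If $\delta=2n$, then $W=X$.

\subsection{Part 3: trajectories}

Let $t\mapsto x(t)$ be a solution on a connected domain, and let $I$ be the ideal of polynomials $f$ with $f(x(t))\equiv0$. It is prime, because holomorphic functions on a connected domain have no zero divisors. It is stable, because $(\xi_Pf)(x(t))=\frac{d}{dt}f(x(t))$. So the Zariski closure of the trajectory is in the list of part~2, and it lies in a level set $\{P=c\}$ because $\xi_PP=0$. It is therefore $\{0\}$, a line over a singular point, or $\{P=c\}$. By Proposition~\ref{prop:sing} applied to $\bar X$, the set $\operatorname{Sing}(P)$ is not empty, so $\{0\}$ is contained in a line over a singular point. A trajectory not contained in such a line has closure $\{P=c\}$. This completes the proof of Theorem~\ref{thm:supp}.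

\begin{thebibliography}{9}

\bibitem{conjecture}
In: \emph{Inventiones Mathematicae},
\texttt{http://www.math.tau.ac.il/\allowbreak\%7Ebernstei/\allowbreak Publication\_list/\allowbreak publication\_texts/\allowbreak non-holonomic-D-modules.pdf}

\end{thebibliography}
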